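\title{Partial regularity for the simplified Ericksen--Leslie system\\ in three space dimensions}

\begin{abstract}
We prove that the singular set of a suitable weak solution of the simplified Ericksen--Leslie system for nematic liquid crystals, with a sphere-valued director $d$ in three space dimensions, has one-dimensional parabolic Hausdorff measure zero. More precisely, the velocity $u$ and $\nabla d$ are bounded near every point at which $r^{-1}\iint(|\nabla u|^2+|\nabla d|^4)$ over parabolic cylinders of radius $r$ stays below an absolute constant as $r\to0$. The difficulty is that the local energy inequality controls the tension field $\Delta d+|\nabla d|^2d$ but not $\nabla^2d$. We recover $\nabla^2d$ on the time slices where the tension field is small, and treat the remaining short set of times under a smallness condition on the product of the energy with $r^{-1}\iint|\nabla d|^4$, a condition that propagates to all smaller scales.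
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The system and its energy}

Let $\mathcal O\subset\mathbb R^3\times\mathbb R$ be an open set in space-time. The simplified Ericksen--Leslie system for the flow of a nematic liquid crystal, with all physical constants equal to $1$, couples a velocity $u:\mathcal O\to\mathbb R^3$, a pressure $p:\mathcal O\to\mathbb R$ and a director $d:\mathcal O\to S^2$:
\begin{equation}\label{eq:EL}
\begin{aligned}
\partial_tu+u\cdot\nabla u-\Delta u+\nabla p&=-\operatorname{div}(\nabla d\odot\nabla d), &\quad \operatorname{div}u&=0,\\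
\partial_td+u\cdot\nabla d&=\Delta d+|\nabla d|^2d, &\quad |d|&=1.
\end{aligned}
\end{equation}
Here $(\nabla d\odot\nabla d)_{ij}=\partial_id\cdot\partial_jd$, $(\operatorname{div}F)_i=\partial_jF_{ij}$, $u\cdot\nabla=u_j\partial_j$, repeated indices are summed, and $\nabla$, $\Delta$ act on $x$ only. If $d$ is constant, \eqref{eq:EL} is the Navier--Stokes system. The right side of the director equation is the \emph{tension field}
\[
\tau:=\Delta d+|\nabla d|^2d,
\]
the component of $\Delta d$ tangent to the sphere at $d$; with $u=0$ the director equation $\partial_td=\tau$ is the heat flow of harmonic maps into $S^2$.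

The energy density is $|u|^2+|\nabla d|^2$. Take a smooth solution and $\phi\in C_c^\infty(\mathcal O)$, multiply the velocity equation by $2u\phi$ and the director equation by $-2\phi\,\Delta d$, and integrate in $x$. The elastic stress produces $-2\phi\,(u\cdot\nabla d)\cdot\Delta d+|\nabla d|^2u\cdot\nabla\phi$, and its first term cancels against the transport term of the director. Further, $\tau\cdot\Delta d=|\tau|^2$ and $-2\int\phi\,\partial_td\cdot\Delta d=\int\phi\,\partial_t|\nabla d|^2+2\int\partial_td\cdot(\nabla\phi\cdot\nabla)d$ with $\partial_td=\tau-u\cdot\nabla d$. The sum, integrated in time, is \eqref{eq:LEI} below with equality. For weak solutions one keeps the inequality as an axiom.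

\begin{definition}\label{def:sws}
A \emph{suitable weak solution} on $\mathcal O$ is a triple $(u,d,p)$ such that, locally in $\mathcal O$,
\[
u\in L^\infty_tL^2_x\cap L^2_tH^1_x,\qquad d\in L^\infty_tH^1_x\cap L^2_tH^2_x,\quad |d|=1\ \text{a.e.},\qquad p\in L^{3/2},
\]
which solves \eqref{eq:EL} in the sense of distributions and satisfies, for every $0\le\phi\in C_c^\infty(\mathcal O)$ and a.e.\ $t$, the \emph{local energy inequality}
\begin{equation}\label{eq:LEI}
\begin{aligned}
\int(|u|^2&+|\nabla d|^2)\phi(\cdot,t)\,dx+2\int_{-\infty}^t\!\int(|\nabla u|^2+|\tau|^2)\phi\\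
&\le\int_{-\infty}^t\!\int\Big[(|u|^2+|\nabla d|^2)\partial_t\phi+|u|^2\Delta\phi+(|u|^2+|\nabla d|^2+2p)\,u\cdot\nabla\phi\\
&\qquad\qquad\qquad-2\big((\nabla\phi\cdot\nabla)d\big)\cdot\Delta d+2(u\cdot\nabla d)\cdot\big((\nabla\phi\cdot\nabla)d\big)\Big].
\end{aligned}
\end{equation}
\end{definition}

\subsection{Scaling, the singular set and the result}

For $r>0$ and $(x_0,t_0)\in\mathbb R^3\times\mathbb R$, the class of suitable weak solutions is invariant under
\begin{equation}\label{eq:scaling}
(u,d,p)\longmapsto(ru,\;d,\;r^2p)(x_0+rx,\,t_0+r^2t).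
\end{equation}
The sets adapted to this scaling are the parabolic cylinders $P_r(x,t)=B_r(x)\times(t-r^2,t]$, and the adapted notion of size is the parabolic Hausdorff measure
\[
\mathcal P^k(X):=\liminf_{\delta\to0^+}\ \inf\Big\{\sum_{i=1}^\infty r_i^k:\ X\subset\bigcup_iP_{r_i}(x_i,t_i),\ r_i<\delta\Big\}.
\]
The infimum does not decrease as $\delta$ decreases, so the lower limit is a supremum over $\delta$; choosing, for fixed $\delta$, nearly optimal covers of countably many sets shows that $\mathcal P^k$ is countably subadditive. Finite covers are allowed too, since one can add cylinders of arbitrarily small total $\sum r_i^k$. A segment of length $L$ in a time slice has $\mathcal P^1\ge L/2$, because the diameters $2r_i$ must add up to at least $L$. A segment $\{x\}\times J$ with $|J|=L$ has $\mathcal P^1=\infty$, because $\sum r_i\ge\delta^{-1}\sum r_i^2\ge L/\delta$.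

Under \eqref{eq:scaling} the fields $u$ and $\nabla d$ scale alike, so the natural notion of regularity is boundedness of the pair $(u,\nabla d)$. The \emph{singular set} of a solution is
\[
\mathcal S=\big\{z\in\mathcal O:\ \|(u,\nabla d)\|_{L^\infty(P_r(z))}=\infty\ \text{for every }r>0\text{ with }P_r(z)\subset\mathcal O\big\}.
\]
Conjecture~5.19 of the survey \cite{survey}, in which \eqref{eq:EL} is system (5.1), asserts that $\mathcal P^1(\mathcal S)=0$ for every suitable weak solution.

The exponent $1$ comes from counting dimensions. We shall see that $|\nabla d|^4\le3|\nabla^2d|^2$, so the function $f=|\nabla u|^2+|\nabla d|^4$ is locally integrable, and $r^{-1}\iint_{P_r(z)}f$ is invariant under \eqref{eq:scaling}. If a singularity forces this quantity to stay above a fixed $\varepsilon_*$ along a sequence of radii, then disjoint cylinders around singular points have $\sum r_i\le C\varepsilon_*^{-1}\iint f$, and a covering argument gives $\mathcal P^1(\mathcal S)=0$. This is the form in which we prove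 the conjecture. To see a full neighborhood of a point, including slightly later times, we use the shifted cylinders
\[
Q_r(x,t):=P_r\big(x,t+\tfrac18r^2\big)=B_r(x)\times\big(t-\tfrac78r^2,\;t+\tfrac18r^2\big].
\]

\begin{theorem}\label{thm:main}
There is an absolute constant $\varepsilon_*>0$ such that the following holds for every suitable weak solution $(u,d,p)$ on an open set $\mathcal O\subset\mathbb R^3\times\mathbb R$. Let $\mathcal S^*$ be the relatively closed set of points of $\mathcal O$ that have no neighborhood on which $(u,\nabla d)$ is essentially bounded. Then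
\[
\mathcal S\subset\mathcal S^*\subset\Big\{z\in\mathcal O:\ \limsup_{r\to0}\frac1r\iint_{Q_r(z)}\big(|\nabla u|^2+|\nabla d|^4\big)\ge\varepsilon_*\Big\},\qquad\mathcal P^1(\mathcal S^*)=0.
\]
In particular $\mathcal P^1(\mathcal S)=0$.
\end{theorem}

\subsection{A line of singularities just outside the class}

The dimension count uses $d\in L^2_tH^2_x$, whereas the left side of \eqref{eq:LEI} contains only $|\tau|^2$. The following example shows how far apart these two kinds of information are: the dissipation vanishes identically, and yet the conclusion of Theorem~\ref{thm:main} is false.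

\begin{example}\label{ex:hedgehog}
On $\mathbb R^3\times\mathbb R$ let $u=0$, $d=x/|x|$, $p=-|x|^{-2}$. With $\omega=x/|x|$ one has, for $x\ne0$,
\[
\partial_id\cdot\partial_jd=|x|^{-2}(\delta_{ij}-\omega_i\omega_j),\qquad|\nabla d|^2=2|x|^{-2},\qquad\Delta d=-2|x|^{-2}d=-|\nabla d|^2d .
\]
The last identity holds in distributions across $0$, since $|x|^{-2}$ is locally integrable and the boundary terms on $\partial B_\rho$ are bounded by $C\int_{\partial B_\rho}(|\nabla d|+|d|)=O(\rho)$. The velocity equation reduces to $\partial_j(\omega_i\omega_j|x|^{-2})=0$, and this holds in distributions: for $\xi\in C_c^\infty(\mathbb R^3)$,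
\[
\int\omega_i\omega_j|x|^{-2}\partial_j\xi\,dx=\int_{S^2}\omega_i\int_0^\infty\partial_r\big(\xi(r\omega)\big)\,dr\,d\omega=-\xi(0)\int_{S^2}\omega_i\,d\omega=0 .
\]
Since $\tau=0$ and $\partial_id\cdot\Delta d=0$ a.e., inequality \eqref{eq:LEI} reads $\int|\nabla d|^2\phi(\cdot,t)\le\int_{-\infty}^t\!\int|\nabla d|^2\partial_t\phi$ and holds with equality. Moreover $\nabla d\in L^\infty_tL^{3,\infty}_x$ and $\nabla^2d,\,p\in L^\infty_tL^{3/2,\infty}_x$, where $L^{q,\infty}$ is the weak Lebesgue space, which contains $|x|^{-3/q}$. But $\mathcal S=\{0\}\times\mathbb R$ has $\mathcal P^1(\mathcal S)=\infty$. So Theorem~\ref{thm:main} fails if the hypotheses $d\in L^2_tH^2_x$ and $p\in L^{3/2}$ are both relaxed to these weak-type classes.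
\end{example}

In Definition~\ref{def:sws} the condition $d\in L^2_tH^2_x$ is thus essential but only qualitative: inequality \eqref{eq:LEI} does not bound $\nabla^2d$ on a small cylinder by data on a larger one. The proof has to use the finiteness of $\iint|\nabla d|^4$ without being able to improve this quantity from one scale to the next.

\subsection{Plan of the proof}

Section~\ref{sec:prelim} introduces two scale-invariant quantities, $N$ (what \eqref{eq:LEI} controls, plus the pressure) and $K$ (the scaled $L^4$ norm of $\nabla d$), and collects the linear tools. Section~\ref{sec:times} shows the idea on a single integral, $\iint|u||\nabla d|^2$: it is negligible when $N$ and the product $NK$ are small. This rests on an elliptic estimate for one time slice, proved in Section~\ref{sec:slice}. Section~\ref{sec:decay} proves decay of $N$ over one step in scale by comparison with the linearized system, Section~\ref{sec:eps} iterates it and deduces boundedness, Section~\ref{sec:crit} derives the smallness of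 $N$ at one scale from the hypothesis on $|\nabla u|^2+|\nabla d|^4$, and Section~\ref{sec:cover} contains the covering argument. Section~\ref{sec:compl} has two complements that the proof does not use.

\section{Identities, scale-invariant quantities and linear tools}\label{sec:prelim}

Throughout, $C$ and $c$ denote absolute constants that may change from line to line, subscripts indicate dependence on parameters, $B_r=B_r(0)$ and $P_r=P_r(0,0)$. An equation ``in $P_r$'' is meant in the sense of distributions in the interior of $P_r$.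

\subsection{Consequences of the constraint}

Let $d\in H^2(B;S^2)$ on a ball $B$; this applies to almost every time slice of a suitable weak solution. Since $d$ is bounded, the product rule may be applied twice to $|d|^2=1$ and gives $d\cdot\partial_id=0$ and $d\cdot\Delta d=-|\nabla d|^2$ a.e. Hence $d\cdot\tau=0$, the decomposition $\Delta d=\tau-|\nabla d|^2d$ is orthogonal, and
\begin{equation}\label{eq:id}
|\nabla d|^4\le|\Delta d|^2\le3|\nabla^2d|^2,\qquad|\Delta d|^2=|\tau|^2+|\nabla d|^4,\qquad\partial_id\cdot\Delta d=\partial_id\cdot\tau .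
\end{equation}
For a suitable weak solution it follows that $\nabla d\in L^4_{\mathrm{loc}}(\mathcal O)$ and $\tau\in L^2_{\mathrm{loc}}(\mathcal O)$. By \eqref{eq:id}, $\partial_j(\partial_id\cdot\partial_jd)=\tau\cdot\partial_id+\frac12\partial_i|\nabla d|^2$. The gradient can be moved into the pressure: with the \emph{modified pressure}
\[
\Pi:=p+\tfrac12|\nabla d|^2\in L^{3/2}_{\mathrm{loc}}(\mathcal O)
\]
and $\tau\cdot\nabla d:=(\tau\cdot\partial_id)_{i}$, the system becomes
\begin{equation}\label{eq:EL2}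
\partial_tu+\operatorname{div}(u\otimes u)-\Delta u+\nabla\Pi=-\tau\cdot\nabla d,\qquad\partial_td+u\cdot\nabla d=\tau .
\end{equation}
Taking the divergence of the velocity equations in \eqref{eq:EL2} and \eqref{eq:EL} gives
\begin{equation}\label{eq:press}
-\Delta\Pi=\partial_i\partial_j(u_iu_j)+\partial_i(\tau\cdot\partial_id),\qquad-\Delta p=\partial_i\partial_j(u_iu_j+\partial_id\cdot\partial_jd).
\end{equation}
An identity of this kind, between locally integrable functions and without time derivatives, holds in the sense of distributions in $x$ for a.e.\ $t$: test with $a(t)b(x)$, obtain for each $b$ a null set of exceptional times, and let $b$ run through a countable family that is dense in the $C^2$ norm. We use this without further comment.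

For a.e.\ $t$ two integrations by parts, justified for $d(t)\in H^2_{\mathrm{loc}}$ by smooth approximation, give
\[
-2\int\partial_i\phi\,\partial_id\cdot\partial_j\partial_jd=\int2\partial_i\partial_j\phi\,\partial_id\cdot\partial_jd+\partial_i\phi\,\partial_i|\nabla d|^2=\int2\partial_i\partial_j\phi\,\partial_id\cdot\partial_jd-\Delta\phi\,|\nabla d|^2 .
\]
So second derivatives of $d$ disappear from the right side of \eqref{eq:LEI}, which becomes
\begin{equation}\label{eq:LEI2}
\begin{aligned}
\int(|u|^2&+|\nabla d|^2)\phi(\cdot,t)\,dx+2\int_{-\infty}^t\!\int(|\nabla u|^2+|\tau|^2)\phi\\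
&\le\int_{-\infty}^t\!\int\Big[(|u|^2+|\nabla d|^2)\partial_t\phi+(|u|^2-|\nabla d|^2)\Delta\phi+2\partial_i\partial_j\phi\,\partial_id\cdot\partial_jd\\
&\qquad\qquad\qquad+(|u|^2+2\Pi)\,u\cdot\nabla\phi+2(u\cdot\nabla d)\cdot\big((\nabla\phi\cdot\nabla)d\big)\Big].
\end{aligned}
\end{equation}

\subsection{The quantities $N$ and $K$}

For $z=(x_0,t_0)$ and $\overline{P_r(z)}\subset\mathcal O$ define
\begin{align*}
N(z,r)&=\operatorname*{ess\,sup}_{t_0-r^2<t<t_0}\frac1r\int_{B_r(x_0)}(|u|^2+|\nabla d|^2)+\frac1r\iint_{P_r(z)}(|\nabla u|^2+|\tau|^2)+\Big(\frac1{r^2}\iint_{P_r(z)}|\Pi|^{3/2}\Big)^{4/3},\\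
K(z,r)&=\frac1r\iint_{P_r(z)}|\nabla d|^4,
\end{align*}
and $N(r)=N(0,r)$, $K(r)=K(0,r)$. Both are finite and invariant under \eqref{eq:scaling}, which multiplies $\tau$ and $\Pi$ by $r^2$. The power $4/3$ makes every term of $N$ quadratic: $N(1)\le\varepsilon^2$ says that $u$, $\nabla d$, $\nabla u$, $\tau$, $\Pi$ all have norm at most $\varepsilon$ in their respective spaces. Shrinking the domain of integration gives
\begin{equation}\label{eq:compare}
N(z',\rho)\le(r/\rho)^{8/3}N(z,r),\qquad K(z',\rho)\le(r/\rho)\,K(z,r)\qquad\text{if }P_\rho(z')\subset P_r(z).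
\end{equation}
In Example~\ref{ex:hedgehog}, $\Pi=0$, and at points of the singular line $N=8\pi$ and $K=\infty$ for every radius.

\subsection{Standard inequalities}

We recall the textbook facts that are used; all balls are in $\mathbb R^3$.

\emph{Interpolation and Sobolev inequalities.} If $\frac1q=\frac a{q_0}+\frac{1-a}{q_1}$ with $0\le a\le1$, then $\|f\|_q\le\|f\|_{q_0}^a\|f\|_{q_1}^{1-a}$ on any measure space. On a ball $B_s$, with $\bar f$ the mean of $f$,
\begin{equation}\label{eq:sob}
\|f\|_6^2\le C\big(\|\nabla f\|_2^2+s^{-2}\|f\|_2^2\big),\qquad\|f-\bar f\|_6\le C\|\nabla f\|_2,\qquad\|f-\bar f\|_{3/2}\le C\|\nabla f\|_1 .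
\end{equation}
From $\|f\|_{10/3}\le\|f\|_2^{2/5}\|f\|_6^{3/5}$ we get, for $s\in[\frac12,1]$ and any measurable set $E$ of times,
\begin{equation}\label{eq:103}
\int_E\int_{B_s}|f|^{10/3}\le C\operatorname*{ess\,sup}_{t\in E}\|f(t)\|_{L^2(B_s)}^{4/3}\int_E\|f(t)\|^2_{H^1(B_s)}\,dt .
\end{equation}

\emph{Potentials.} $(-\Delta)^{-1}$ is convolution with $\frac1{4\pi|x|}$. The operators $(-\Delta)^{-1}\partial_i\partial_j$ are bounded on $L^q(\mathbb R^3)$ for $1<q<\infty$ (Calder\'on--Zygmund), and $(-\Delta)^{-1}\partial_i$, whose kernel is bounded by $|x|^{-2}$, maps $L^{6/5}(\mathbb R^3)$ to $L^2(\mathbb R^3)$ (Hardy--Littlewood--Sobolev). The heat kernel is $\Gamma(x,t)=(4\pi t)^{-3/2}e^{-|x|^2/4t}$ for $t>0$ and $0$ for $t\le0$; it satisfies $(\partial_t-\Delta)\Gamma=\delta$ on $\mathbb R^3\times\mathbb R$. Since $\nabla^m\Gamma(x,t)=t^{-(3+m)/2}(\nabla^m\Gamma)(x/\sqrt t,1)$ and $\Gamma(\cdot,1)$ is a Schwartz function,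
\begin{equation}\label{eq:heat}
|\nabla^m\Gamma(x,t)|\le C_m(|x|+\sqrt t)^{-3-m}\qquad(t>0).
\end{equation}
The symbol $*$ denotes convolution in space-time.

\emph{Compactness.} For $1<q<\infty$, $W^{-1,q}(B)$ is the dual of $W^{1,q'}_0(B)$, $\frac1q+\frac1{q'}=1$; it contains $\partial_if$ with norm at most $\|f\|_{L^q(B)}$. Let $X\subset Y\subset Z$ be Banach spaces with continuous injective embeddings, the first one compact. Ehrling's lemma: for each $\delta>0$ there is $C_\delta$ with $\|f\|_Y\le\delta\|f\|_X+C_\delta\|f\|_Z$. Aubin--Lions lemma: a sequence bounded in $L^2(I;X)$, $I$ a bounded interval, whose time derivatives are bounded in $L^q(I;Z)$ for some $q>1$, has a subsequence converging in $L^2(I;Y)$.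

\subsection{Interior estimates for the linear equations}

\begin{lemma}\label{lem:lin}
Let $0<R'<R$ and $m\ge0$; constants depend only on $m,R,R'$.
\begin{itemize}
\item[(a)] If $h\in L^1(B_R)$ and $\Delta h=0$ in $B_R$, then $\sup_{B_{R'}}|\nabla^mh|\le C\|h\|_{L^1(B_R)}$. Moreover, with an absolute constant, $\int_{B_\varrho}|h|^{3/2}\le c(\varrho/R)^3\int_{B_R}|h|^{3/2}$ for $\varrho\le R/2$.
\item[(b)] If $h\in L^1(P_R)$ and $\partial_th=\Delta h$ in $P_R$, then $|\nabla^mh|\le C\|h\|_{L^1(P_R)}$ a.e.\ on $P_{R'}$.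
\item[(c)] If $w\in L^1(P_R;\mathbb R^3)$, $H\in L^{3/2}(P_R)$, and $\partial_tw-\Delta w=-\nabla H$, $\Delta H=0$ in $P_R$, then $|\nabla^mw|\le C(\|w\|_{L^1(P_R)}+\|H\|_{L^{3/2}(P_R)})$ a.e.\ on $P_{R'}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A harmonic distribution is a smooth function, and by the mean value property it equals, on $B_{R'}$, its convolution in $x$ with a fixed smooth radial function of integral $1$ supported in $B_{(R-R')/2}$; differentiate this formula. The second claim follows from $\sup_{B_{R/2}}|h|^{3/2}\le cR^{-3}\int_{B_R}|h|^{3/2}$, which is the first claim for $R=1$, H\"older's inequality and scaling.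

(b) The function $h$ is smooth in $B_R\times(-R^2,0)$ by hypoellipticity of the heat operator. Let $R'<R_1<R$ and let $\zeta$ be smooth, equal to $1$ on $P_{R_1}$ and zero near the bottom and the lateral boundary of $P_R$. Duhamel's formula for $h\zeta$ and one integration by parts give, for $(x,t)\in P_{R'}$ with $t<0$ and with $\Gamma$ evaluated at $(x-y,t-s)$,
\[
h(x,t)=\iint\Gamma\,\big[h(\partial_s\zeta-\Delta\zeta)-2\nabla h\cdot\nabla\zeta\big]\,dy\,ds=\iint h\,\big[\Gamma(\partial_s\zeta+\Delta\zeta)+2\nabla_y\Gamma\cdot\nabla\zeta\big]\,dy\,ds .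
\]
Only times $s<t$ and points $(y,s)\notin P_{R_1}$ contribute, and for these $|x-y|+\sqrt{t-s}$ is bounded below in terms of $R_1,R'$. By \eqref{eq:heat} the kernel is bounded together with all its $x$-derivatives.

(c) Let $R''=(R+R')/2$, let $\chi\in C_c^\infty(B_R)$ equal $1$ on $B_{R''}$, and put $b=\chi\nabla H$ for $-R^2<t<0$ and $b=0$ otherwise. By (a) on a.e.\ time slice, $\|\nabla^mb(t)\|_{L^\infty(\mathbb R^3)}\le C\|H(t)\|_{L^{3/2}(B_R)}$. Let $W=-\Gamma*b$. As $\|\Gamma(\cdot,t)\|_{L^1}=1$,
\[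
|\nabla^mW|\le\int_{-R^2}^0\|\nabla^mb(s)\|_{L^\infty}\,ds\le C(R^2)^{1/3}\|H\|_{L^{3/2}(P_R)} .
\]
Since $\partial_tW-\Delta W=-\nabla H$ in $P_{R''}$, the difference $w-W$ solves the heat equation there, and (b) applies.
\end{proof}

The pair $w=a(t)e_1$, $H=-a'(t)x_1$ shows that in (c) the bound on $w$ has to come from the time integrability of $H$.

\section{The idea on one integral: good and bad times}\label{sec:times}

Suppose that $N(1)\le\varepsilon^2$ with $\varepsilon$ small. We want to show that $N(\theta)$ is a small multiple of $\varepsilon^2$ for a fixed $\theta<1$. The tool is \eqref{eq:LEI2}, whose right side consists of quadratic terms, which should behave as for the linearized system, and cubic terms, which should be $o(\varepsilon^2)$. For the velocity this is so: \eqref{eq:103} gives $\|u\|_{L^{10/3}(P_1)}\le C\varepsilon$ and hence $\iint|u|^3\le C\varepsilon^3$. For the last term of \eqref{eq:LEI2} we need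
\[
J:=\int_{-1}^0\!\int_{B_{1/2}}|u|\,|\nabla d|^2=o(\varepsilon^2),
\]
and \eqref{eq:103} cannot be applied to $\nabla d$, because $N$ does not contain $\nabla^2d$. What replaces it is an estimate on a single time slice: small energy and small tension field control the full Hessian.

\begin{lemma}\label{lem:slice}
There are absolute constants $\varepsilon_1\in(0,1)$ and $C$ such that, if $d\in H^2(B_1;S^2)$ and $X:=\int_{B_1}(|\nabla d|^2+|\tau|^2)\le\varepsilon_1$, then
\[
\int_{B_{1/2}}\big(|\nabla^2d|^2+|\nabla d|^4\big)\le CX .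
\]
\end{lemma}

The proof is in Section~\ref{sec:slice}. The energy is small at almost every time, but $\|\tau(t)\|_{L^2}$ is small only in the mean square in $t$, so the lemma applies outside a short set of times. On that set we interpolate between $L^2$, where the shortness gains a factor, and $L^4$, where the only information is $K$.

\begin{lemma}\label{lem:times}
Let $(u,d,p)$ be a suitable weak solution on a neighborhood of $\overline{P_1}$ with $N(1)\le\varepsilon^2\le\varepsilon_1/2$, and let $K=K(1)$. Define the good and the bad times by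
\[
\mathcal G=\{t\in(-1,0):\ \|\tau(t)\|^2_{L^2(B_1)}\le\varepsilon_1/2\},\qquad\mathcal B=(-1,0)\setminus\mathcal G .
\]
Then
\begin{itemize}
\item[(a)] $|\mathcal B|\le C\varepsilon^2$ and $\int_{\mathcal B}\int_{B_1}|\nabla d|^2\le C\varepsilon^4$;
\item[(b)] $\int_{\mathcal G}\|\nabla d(t)\|^2_{H^1(B_{1/2})}\,dt\le C\varepsilon^2$ and $\int_{\mathcal G}\int_{B_{1/2}}|\nabla d|^{10/3}\le C\varepsilon^{10/3}$;
\item[(c)] $J\le C\varepsilon^2\big(\varepsilon+(\varepsilon^2K)^{3/10}\big)$;
\item[(d)] $\|\tau\cdot\nabla d\|_{L^{3/2}(-1,0;L^{6/5}(B_1))}\le\varepsilon\,(\varepsilon^2K)^{1/6}$.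
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Chebyshev's inequality, $\frac{\varepsilon_1}2|\mathcal B|\le\iint_{P_1}|\tau|^2\le\varepsilon^2$, and $\int_{B_1}|\nabla d(t)|^2\le\varepsilon^2$ for a.e.\ $t$.

(b) For a.e.\ $t\in\mathcal G$ we have $d(t)\in H^2(B_1;S^2)$ and $X(t)\le\varepsilon^2+\varepsilon_1/2\le\varepsilon_1$. Lemma~\ref{lem:slice} gives $\|\nabla d(t)\|^2_{H^1(B_{1/2})}\le C(\varepsilon^2+\|\tau(t)\|^2_{L^2(B_1)})$. Integrate over $\mathcal G$, then use \eqref{eq:103}.

(c) For a set $E$ of times, H\"older's inequality with $\frac3{10}+\frac7{10}=1$ bounds the part of $J$ over $E$ by $C\varepsilon\|\nabla d\|^2_{L^{20/7}(B_{1/2}\times E)}$. For $E=\mathcal G$ the last norm is at most $C\varepsilon$ by (b), since $\frac{20}7<\frac{10}3$. For $E=\mathcal B$ use $\frac7{20}=\frac25\cdot\frac12+\frac35\cdot\frac14$ and (a):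
\[
\varepsilon\|\nabla d\|^2_{L^{20/7}}\le\varepsilon\|\nabla d\|_{L^2}^{4/5}\|\nabla d\|_{L^4}^{6/5}\le C\varepsilon\cdot\varepsilon^{8/5}K^{3/10}=C\varepsilon^2(\varepsilon^2K)^{3/10}.
\]

(d) By H\"older's inequality with $\frac56=\frac12+\frac13$ in space and $\frac23=\frac12+\frac16$ in time, the norm is at most $\|\tau\|_{L^2(P_1)}\|\nabla d\|_{L^6_tL^3_x}$. Since $\frac13=\frac13\cdot\frac12+\frac23\cdot\frac14$, we have $\|\nabla d(t)\|_3^6\le\|\nabla d(t)\|_2^2\|\nabla d(t)\|_4^4$, whose time integral is at most $\varepsilon^2K$.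
\end{proof}

So $J=o(\varepsilon^2)$, and the force $\tau\cdot\nabla d$ is $o(\varepsilon)$, that is, negligible against the size of $\Pi$, as soon as $\varepsilon\to0$ and $\varepsilon^2K\to0$. Nothing prevents $K$ from being large.

\begin{remark}\label{rem:bump}
The bounds on $u$ and $\nabla d$ contained in $N$, together with $|\mathcal B|\le C\varepsilon^2$, do not bound $J$. Take $0\le\beta\in C_c^\infty(B_1)$, $\beta\ne0$, $\rho\le\varepsilon$, and the scalar functions $a=\rho^{-1/2}\beta(x/\rho)$, $g=\varepsilon\rho^{-3/2}\beta(x/\rho)$ for $-\varepsilon^2<t<0$, zero for other $t$. (They model $|u|$ and $|\nabla d|$ on $\mathcal B$ and are not solutions of anything.) Then $\sup_t\int(a^2+g^2)+\iint|\nabla a|^2\le C\varepsilon^2$, while $\iint ag^2=c\varepsilon^4\rho^{-1/2}$ is unbounded as $\rho\to0$. Here $\varepsilon^2\iint g^4=c\varepsilon^8\rho^{-3}$; requiring this to be at most $1$ forces $\rho\ge c\varepsilon^{8/3}$, and then $\iint ag^2\le C\varepsilon^{8/3}=o(\varepsilon^2)$.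
\end{remark}

\begin{remark}\label{rem:Pi}
Part (d) is the reason for building $N$ on $\Pi$ and not on $p$. The source of $p$ in \eqref{eq:press} is $\nabla d\odot\nabla d$, and on the bad times the same interpolation gives only $\|\nabla d\|_{L^3}^2\le\|\nabla d\|_{L^2}^{2/3}\|\nabla d\|_{L^4}^{4/3}\le C\varepsilon^{2/3}(\varepsilon^2K)^{1/3}$, which need not be $o(\varepsilon)$.
\end{remark}

It remains to see why a condition on $NK$ can be iterated although $K$ does not improve. By \eqref{eq:compare}, $K(\theta r)\le\theta^{-1}K(r)$. If one step gives $N(\theta r)\le\theta^\alpha N(r)$, then $NK$ is multiplied by at most $\theta^{\alpha-1}$, so the condition persists if $\alpha\ge1$. The passage from decay of $N$ to boundedness in Section~\ref{sec:eps} needs $\alpha>1$. In the other direction, a pressure that is harmonic in $x$ and merely $L^{3/2}$ in $t$ has $\big(r^{-2}\iint_{P_r}|\Pi|^{3/2}\big)^{4/3}=O(r^{4/3})$, and the argument of Section~\ref{sec:decay} gives any $\alpha<\frac43$. We take $\alpha=\frac54$.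

\section{One time slice: proof of Lemma~\ref{lem:slice}}\label{sec:slice}

Two local inequalities link $\nabla^2d$ and $|\nabla d|^4$. On any ball $B_s(b)\subset B_1$, the interpolation $\|f\|_4^4\le\|f\|_2\|f\|_6^3$ and \eqref{eq:sob} with $f=\nabla d$ give
\begin{equation}\label{eq:L4}
s\int_{B_s(b)}|\nabla d|^4\le C\Big(\frac1s\int_{B_s(b)}|\nabla d|^2\Big)^{1/2}\Big(s\int_{B_s(b)}|\nabla^2d|^2+\frac1s\int_{B_s(b)}|\nabla d|^2\Big)^{3/2}.
\end{equation}
Conversely, let $\varphi\in C_c^\infty(B_s(b))$ equal $1$ on $B_{s/2}(b)$ with $|\nabla^m\varphi|\le Cs^{-m}$ for $m\le2$, and let $f=d-\bar d$ with $\bar d$ the mean over $B_s(b)$. The identity $\|\nabla^2(\varphi f)\|_2=\|\Delta(\varphi f)\|_2$ bounds $\int_{B_{s/2}(b)}|\nabla^2d|^2$ by $C\int_{B_s(b)}(|\Delta d|^2+s^{-2}|\nabla d|^2+s^{-4}|f|^2)$. By Poincar\'e's inequality and \eqref{eq:id},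
\begin{equation}\label{eq:H2}
s\int_{B_{s/2}(b)}|\nabla^2d|^2\le C\Big(s\int_{B_s(b)}|\tau|^2+s\int_{B_s(b)}|\nabla d|^4+\frac1s\int_{B_s(b)}|\nabla d|^2\Big).
\end{equation}
Inserting \eqref{eq:L4} into \eqref{eq:H2} returns the Hessian with the power $\frac32>1$, so it cannot be absorbed directly. It can be absorbed on balls where $s\int|\nabla^2d|^2\le1$ is already known, provided that the scaled energy $s^{-1}\int|\nabla d|^2$ is small on those balls. A priori such balls may be tiny, and smallness of $\int_{B_1}|\nabla d|^2$ says nothing about the scaled energy on tiny balls. Step 1 supplies this smallness, and Step 2 shows that the balls are not tiny.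

\medskip\noindent\emph{Step 1: monotonicity.} Let $T_{ij}=\partial_id\cdot\partial_jd-\frac12|\nabla d|^2\delta_{ij}$, which lies in $W^{1,1}(B_1)$ because $\nabla d\in H^1$. Then $\partial_jT_{ij}=\partial_id\cdot\Delta d=\partial_id\cdot\tau$ by \eqref{eq:id}; this is where the constraint $|d|=1$ removes the uncontrolled normal part of $\Delta d$. Also $T_{ii}=(1-\frac32)|\nabla d|^2$. Fix $a\in B_{3/4}$, put $y=x-a$, and apply the divergence theorem to the $W^{1,1}$ field $(T_{ij}y_i)_j$ on $B_r(a)$, $r\le\frac14$. It is valid for a.e.\ $r$ (test with radial piecewise linear cut-offs and take Lebesgue points in $r$) and gives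
\[
-\frac12\int_{B_r(a)}|\nabla d|^2+\int_{B_r(a)}(y\cdot\nabla d)\cdot\tau=r\int_{\partial B_r(a)}\Big(|\partial_\nu d|^2-\frac12|\nabla d|^2\Big).
\]
The function $\vartheta(r)=r^{-1}\int_{B_r(a)}|\nabla d|^2$ is locally absolutely continuous on $(0,\frac14]$, with derivative $\vartheta'=-r^{-2}\int_{B_r(a)}|\nabla d|^2+r^{-1}\int_{\partial B_r(a)}|\nabla d|^2$. Substituting the identity and using $|y\cdot\nabla d|\le r|\nabla d|$,
\[
\vartheta'(r)=\frac2r\int_{\partial B_r(a)}|\partial_\nu d|^2-\frac2{r^2}\int_{B_r(a)}(y\cdot\nabla d)\cdot\tau\ \ge\ -2r^{-1/2}\vartheta(r)^{1/2}\|\tau\|_{L^2(B_1)} .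
\]
Hence $\frac d{dr}(\vartheta+\delta)^{1/2}\ge-r^{-1/2}\|\tau\|_{L^2}$ for $\delta>0$. Integrating from $r$ to $\frac14$ and letting $\delta\to0$ gives $\vartheta(r)^{1/2}\le\vartheta(\frac14)^{1/2}+\|\tau\|_{L^2}\le2X^{1/2}+X^{1/2}$, that is,
\begin{equation}\label{eq:mono}
\frac1r\int_{B_r(a)}|\nabla d|^2\le9X\le9\varepsilon_1\qquad\big(a\in B_{3/4},\ 0<r\le\tfrac14\big).
\end{equation}

\medskip\noindent\emph{Step 2: the scale on which the Hessian is bounded.} For $a\in B_{3/4}$ let $\rho(a)=\frac34-|a|$ and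
\[
r(a)=\sup\Big\{0<r\le\rho(a)/3:\ r\int_{B_r(a)}|\nabla^2d|^2\le1\Big\},\qquad M=\sup_{a\in B_{3/4}}\frac{\rho(a)}{r(a)} .
\]
The function $r\mapsto r\int_{B_r(a)}|\nabla^2d|^2$ is continuous and nondecreasing. Since $d\in H^2(B_1)$, $r(a)\ge\min\{\rho(a)/3,\,(1+\|\nabla^2d\|^2_{L^2(B_1)})^{-1}\}$, so $M<\infty$. Only this finiteness is taken from the hypothesis $d\in H^2$, not the size of the norm. We claim that $M\le12$ if $\varepsilon_1$ is small.

Suppose $M>12$, pick an almost worst point $a$, with $\rho(a)/r(a)\ge M/2>6$, and put $r=r(a)$, $s=r/4$. As $r<\rho(a)/6$, the constraint $r\le\rho(a)/3$ is not active, and continuity gives $r\int_{B_r(a)}|\nabla^2d|^2=1$. Every $b\in B_r(a)$ has $\rho(b)\ge\rho(a)-r\ge\rho(a)/2$, hence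
\[
r(b)\ge\frac{\rho(b)}M\ge\frac{\rho(a)}{2M}\ge\frac r4=s,\qquad\text{so that}\qquad s\int_{B_s(b)}|\nabla^2d|^2\le1 .
\]
Also $b\in B_{3/4}$ and $s\le\frac14$. By \eqref{eq:L4} and \eqref{eq:mono}, $s\int_{B_s(b)}|\nabla d|^4\le C\varepsilon_1^{1/2}$, and then \eqref{eq:H2} gives $s\int_{B_{s/2}(b)}|\nabla^2d|^2\le C(\varepsilon_1+\varepsilon_1^{1/2})\le C\varepsilon_1^{1/2}$. An absolute number of balls $B_{r/8}(b)$, $b\in B_r(a)$, covers $B_r(a)$, so $1=r\int_{B_r(a)}|\nabla^2d|^2\le C\varepsilon_1^{1/2}$. This is false for small $\varepsilon_1$, which we now fix.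

\medskip\noindent\emph{Step 3: the linear bound.} For $b\in B_{1/2}$, $\rho(b)\ge\frac14$, so $r(b)\ge s:=\frac1{48}$ and $\int_{B_s(b)}|\nabla^2d|^2\le48$. All radii are now absolute. Recall $X\le1$ and alternate the two inequalities:
\begin{align*}
\text{\eqref{eq:L4} on }B_s(b)&:\quad\textstyle\int_{B_s(b)}|\nabla d|^4\le CX^{1/2},\\
\text{\eqref{eq:H2} on }B_s(b)&:\quad\textstyle\int_{B_{s/2}(b)}|\nabla^2d|^2\le CX^{1/2},\\
\text{\eqref{eq:L4} on }B_{s/2}(b)&:\quad\textstyle\int_{B_{s/2}(b)}|\nabla d|^4\le CX^{1/2}(X^{1/2})^{3/2}\le CX,\\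
\text{\eqref{eq:H2} on }B_{s/2}(b)&:\quad\textstyle\int_{B_{s/4}(b)}|\nabla^2d|^2\le CX .
\end{align*}
Covering $B_{1/2}$ by an absolute number of balls $B_{s/4}(b)$ completes the proof of Lemma~\ref{lem:slice}.

\section{Decay over one step}\label{sec:decay}

\begin{proposition}\label{prop:decay}
There are absolute constants $\theta\in(0,\frac18)$ and $\varepsilon_0,\eta>0$ such that every suitable weak solution on a neighborhood of $\overline{P_1}$ with $N(1)\le\varepsilon_0^2$ and $N(1)K(1)\le\eta$ satisfies $N(\theta)\le\theta^{5/4}N(1)$.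
\end{proposition}

\begin{proof}
Fix $\theta\in(0,\frac18)$, to be chosen at the end; $C$ never depends on $\theta$, and $o(1)$ refers to $k\to\infty$ with $\theta$ fixed. If no $\varepsilon_0,\eta$ work, there are solutions $(u_k,d_k,p_k)$ with
\[
N_k(1)=\varepsilon_k^2\to0,\qquad\varepsilon_k^2K_k\to0,\qquad N_k(\theta)>\theta^{5/4}\varepsilon_k^2,\qquad K_k:=K_k(1).
\]
Here $\varepsilon_k>0$, because $N_k(1)=0$ implies $N_k(\theta)=0$ by \eqref{eq:compare}. We may assume $\varepsilon_k^2\le\varepsilon_1/2$ and let $\mathcal G_k,\mathcal B_k$ be the sets of Lemma~\ref{lem:times}. Normalize: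
\[
v_k=u_k/\varepsilon_k,\qquad g_k=(g_{k,i})_i=(\partial_id_k/\varepsilon_k)_i,\qquad\sigma_k=\tau_k/\varepsilon_k,\qquad\pi_k=\Pi_k/\varepsilon_k .
\]
On $P_1$ the norms of $v_k$ and $g_k$ in $L^\infty_tL^2_x$, of $\nabla v_k$ and $\sigma_k$ in $L^2$, and of $\pi_k$ in $L^{3/2}$ are at most $1$; by \eqref{eq:sob} and \eqref{eq:103}, $v_k$ is bounded by $C$ in $L^2_tL^6_x$ and in $L^{10/3}$. Dividing \eqref{eq:EL2}, the gradient of the director equation and the definition of $\tau$ by $\varepsilon_k$,
\begin{equation}\label{eq:norm}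
\begin{gathered}
\partial_tv_k-\Delta v_k+\nabla\pi_k=-\varepsilon_k\operatorname{div}(v_k\otimes v_k)-\varepsilon_k\,\sigma_k\cdot g_k,\qquad\operatorname{div}v_k=0,\\
\partial_tg_{k,i}=\partial_i(\sigma_k-\varepsilon_kv_{k,j}g_{k,j}),\qquad\sigma_k=\partial_jg_{k,j}+\varepsilon_k|g_k|^2d_k,\qquad\partial_ig_{k,j}=\partial_jg_{k,i}.
\end{gathered}
\end{equation}
Along a subsequence, $v_k,g_k,\sigma_k$ converge weakly in $L^2(P_1)$ to $v,g,\sigma$, and $\pi_k$ weakly in $L^{3/2}(P_1)$ to $\pi$, the limits having norms at most $1$.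

\medskip\noindent\emph{Step 1: the limit is bounded.} The products $v_k\otimes v_k$, $\sigma_k\cdot g_k$, $v_{k,j}g_{k,j}$ and $|g_k|^2d_k$ are bounded in $L^1(P_1)$, so all terms with a factor $\varepsilon_k$ in \eqref{eq:norm} tend to $0$ in distributions. Therefore $\partial_tg_i=\partial_i\partial_jg_j=\partial_j\partial_jg_i$, and $\partial_tv-\Delta v=-\nabla\pi$, $\operatorname{div}v=0$, whence $\Delta\pi=0$. Lemma~\ref{lem:lin}(b) and (c) give
\begin{equation}\label{eq:limit}
|v|+|g|\le C\quad\text{a.e.\ on }P_{1/2}.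
\end{equation}
To transfer this to the quadratic terms in \eqref{eq:LEI2} we need strong convergence.

\medskip\noindent\emph{Step 2: $v_k\to v$ in $L^3(P_1)$.} By \eqref{eq:norm}, $\partial_tv_k$ is bounded in $L^{3/2}(-1,0;W^{-1,4/3}(B_1))$. Indeed $v_k\otimes v_k$, $\nabla v_k$ and $\pi_k$ are bounded in $L^{5/3}$, $L^2$ and $L^{3/2}$, all contained in $L^{3/2}_tL^{4/3}_x$; and $\sigma_k\cdot g_k$ is bounded in $L^2_tL^1_x$, where $L^1(B_1)\subset W^{-1,4/3}(B_1)$ because $W^{1,4}_0(B_1)\subset L^\infty$. The Aubin--Lions lemma for $H^1(B_1)\subset L^2(B_1)\subset W^{-1,4/3}(B_1)$ gives $v_k\to v$ in $L^2(P_1)$ along a subsequence, and interpolation with the $L^{10/3}$ bound gives convergence in $L^3$.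

\medskip\noindent\emph{Step 3: $g_k\to g$ in $L^2(B_{1/2}\times(-1,0))$.} The Aubin--Lions lemma does not apply, since $g_k$ is bounded in $H^1$ only on $\mathcal G_k$, a set that moves with $k$. So we argue by hand: first uniform convergence in a weak norm, then interpolation on the good times.

The function $\sigma_k-\varepsilon_kv_{k,j}g_{k,j}$ is bounded in $L^2_tL^{3/2}_x$, as $\frac16+\frac12=\frac23$. Thus $\partial_tg_k$ is bounded in $L^2(-1,0;Z)$ with $Z=W^{-1,3/2}(B_1)$, and $g_k$ has a representative with $\|g_k(t)-g_k(s)\|_Z\le C|t-s|^{1/2}$ on $[-1,0]$. For every $t$, $\|g_k(t)\|_{L^2(B_1)}\le1$: take $t_n\to t$ where this holds and a subsequence of $g_k(t_n)$ converging weakly in $L^2$; its limit is $g_k(t)$. The embedding $L^2(B_1)\subset Z$ is compact, being the adjoint of the compact embedding $W_0^{1,3}(B_1)\subset L^2(B_1)$. By the Arzel\`a--Ascoli theorem, a subsequence satisfies $\mu_{kl}:=\sup_t\|g_k(t)-g_l(t)\|_Z\to0$ as $k,l\to\infty$.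

Apply Ehrling's lemma to $H^1\subset L^2\subset W^{-1,3/2}$ on $B_{1/2}$, noting that the last norm is at most the $Z$ norm (extend test functions by zero). Use it for $t\in\mathcal G_k\cap\mathcal G_l$, where Lemma~\ref{lem:times}(b) gives $\int\|g_k-g_l\|^2_{H^1(B_{1/2})}\,dt\le C$, and use $\|g_k(t)-g_l(t)\|_{L^2}\le2$ with Lemma~\ref{lem:times}(a) for $t\in\mathcal B_k\cup\mathcal B_l$:
\[
\int_{-1}^0\|g_k-g_l\|^2_{L^2(B_{1/2})}\,dt\le C\delta^2+2C_\delta^2\mu_{kl}^2+C(\varepsilon_k^2+\varepsilon_l^2).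
\]
Let $k,l\to\infty$ and then $\delta\to0$: the sequence is Cauchy, and its limit is the weak limit $g$.

\medskip\noindent\emph{Step 4: the pressure is almost harmonic.} No compactness in time is available for $\pi_k$, so we split off the part generated by the nonlinear terms. With $\chi=1_{B_{1/2}}$ let, on $B_{1/2}\times(-1,0)$,
\[
\pi_k'=\varepsilon_k(-\Delta)^{-1}\partial_i\partial_j(\chi v_{k,i}v_{k,j})+\varepsilon_k(-\Delta)^{-1}\partial_i(\chi\,\sigma_k\cdot g_{k,i}),\qquad h_k=\pi_k-\pi_k' .
\]
By \eqref{eq:press}, $h_k(t)$ is harmonic in $B_{1/2}$ for a.e.\ $t$. The first part of $\pi_k'$ has $L^{3/2}$ norm at most $C\varepsilon_k\|v_k\|^2_{L^3}\le C\varepsilon_k$. Since $\varepsilon_k\sigma_k\cdot g_k=\varepsilon_k^{-1}\tau_k\cdot\nabla d_k$, the Hardy--Littlewood--Sobolev inequality and Lemma~\ref{lem:times}(d) bound the second part in $L^{3/2}_tL^2_x$ by $C(\varepsilon_k^2K_k)^{1/6}$. Hence $\pi_k'\to0$ in $L^{3/2}(B_{1/2}\times(-1,0))$, the norm of $h_k$ in this space is at most $2$ for large $k$,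 and by Lemma~\ref{lem:lin}(a)
\begin{equation}\label{eq:hk}
\int_{-1}^0\sup_{B_{1/4}}|h_k(t)|^{3/2}\,dt\le C .
\end{equation}
Therefore $\iint_{P_\theta}|\pi_k|^{3/2}\le C\theta^3+o(1)$, and the pressure part of $N_k(\theta)/\varepsilon_k^2$ satisfies
\begin{equation}\label{eq:pdecay}
\limsup_{k\to\infty}\Big(\theta^{-2}\iint_{P_\theta}|\pi_k|^{3/2}\Big)^{4/3}\le C\theta^{4/3}.
\end{equation}

\medskip\noindent\emph{Step 5: the energy inequality.} Let $\phi=a(x)b_k(t)$ with $0\le a,b_k\le1$, where $a\in C_c^\infty(B_{2\theta})$ equals $1$ on $B_\theta$, and $b_k$ is a fixed function on $(-\infty,0]$ that vanishes near $(-\infty,-4\theta^2]$ and equals $1$ on $[-\theta^2,0]$, continued smoothly to $t>0$ so that $\phi$ has compact support in the domain of the $k$-th solution; this is possible because that domain is open and contains $\overline{B_1}\times\{0\}$. We use \eqref{eq:LEI2} for a.e.\ $t\in(-\theta^2,0)$, so only times $\le0$ enter, and there $|\nabla\phi|\le C\theta^{-1}$, $|\nabla^2\phi|+|\partial_t\phi|\le C\theta^{-2}$.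 Dividing by $\theta\varepsilon_k^2$, taking the essential supremum of the first term and the limit $t\uparrow0$ of the second, we bound the other two parts of $N_k(\theta)/\varepsilon_k^2$ by $C(I_1+I_2+I_3+I_4)$, where all integrals are over $P_{2\theta}\subset P_{1/4}$:
\[
I_1=\theta^{-3}\!\iint(|v_k|^2+|g_k|^2),\quad I_2=\frac{\varepsilon_k}{\theta^2}\!\iint|v_k|^3,\quad I_3=\theta^{-2}\!\iint|\pi_k||v_k|,\quad I_4=\frac{\varepsilon_k}{\theta^2}\!\iint|v_k||g_k|^2 .
\]
By Steps 2 and 3 and \eqref{eq:limit}, $I_1\le C\theta^{-3}\theta^5+o(1)$. Clearly $I_2=o(1)$. For $I_3$ write $|\pi_k||v_k|\le|\pi_k'||v_k|+|h_k||v_k-v|+|h_k||v|$. The first two terms contribute $o(1)$ by H\"older's inequality with exponents $\frac32$ and $3$; for the third, \eqref{eq:limit} and \eqref{eq:hk} give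
\[
\theta^{-2}\iint|h_k||v|\le C\theta^{-2}\theta^3\int_{-4\theta^2}^0\sup_{B_{1/4}}|h_k(t)|\,dt\le C\theta\,(\theta^2)^{1/3}=C\theta^{5/3}.
\]
Finally $\varepsilon_k|v_k||g_k|^2=\varepsilon_k^{-2}|u_k||\nabla d_k|^2$, so Lemma~\ref{lem:times}(c) gives $I_4\le C\theta^{-2}\big(\varepsilon_k+(\varepsilon_k^2K_k)^{3/10}\big)=o(1)$.

Together with \eqref{eq:pdecay}, $\limsup_kN_k(\theta)/\varepsilon_k^2\le C_*(\theta^2+\theta^{5/3}+\theta^{4/3})\le3C_*\theta^{4/3}$ with $C_*$ absolute. If $\theta<\frac18$ is chosen with $3C_*\theta^{4/3}<\frac12\theta^{5/4}$, this contradicts $N_k(\theta)>\theta^{5/4}\varepsilon_k^2$.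
\end{proof}

The hypothesis on $NK$ was used exactly twice, for $\pi_k'$ and for $I_4$, both of which come from the coupling between the fluid and the director. The compactness of $g_k$ did not need it.

\section{From decay to boundedness}\label{sec:eps}

\begin{proposition}\label{prop:eps}
There are absolute constants $\varepsilon_2,\eta_2>0$ such that, for every suitable weak solution on $\mathcal O$, if $\overline{P_R(z_0)}\subset\mathcal O$, $N(z_0,R)\le\varepsilon_2$ and $N(z_0,R)K(z_0,R)\le\eta_2$, then $u,\nabla d\in L^\infty(P_{R/2}(z_0))$.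
\end{proposition}

\begin{proof}
By \eqref{eq:scaling} we may take $z_0=0$, $R=1$. Let $\varepsilon_2=\varepsilon_0^2/64$ and $\eta_2=\eta/256$.

\medskip\noindent\emph{Step 1: iteration.} For $z\in P_{3/4}$ we have $P_{1/4}(z)\subset P_1$. As $4^{8/3}<64$, \eqref{eq:compare} gives $N(z,\frac14)\le\varepsilon_0^2$ and $N(z,\frac14)K(z,\frac14)\le64\cdot4\,\eta_2=\eta$. Put $r_j=\theta^j/4$, $N_j=N(z,r_j)$, $K_j=K(z,r_j)$. If $N_j\le\varepsilon_0^2$ and $N_jK_j\le\eta$, then Proposition~\ref{prop:decay}, rescaled, and \eqref{eq:compare} give $N_{j+1}\le\theta^{5/4}N_j$ and $N_{j+1}K_{j+1}\le\theta^{1/4}N_jK_j$, so both conditions hold for $j+1$. By induction $N_j\le\theta^{5j/4}\varepsilon_0^2$. For $r_{j+1}\le r\le r_j$, $N(z,r)\le\theta^{-8/3}N_j\le Cr^{5/4}$. Since $\iint_{P_r(z)}(|u|^2+|\nabla d|^2)\le r^2\cdot rN(z,r)$,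
\begin{equation}\label{eq:morrey}
\iint_{P_r(z)}m\le Cr^{4+1/4}\qquad\big(z\in P_{3/4},\ 0<r\le\tfrac14\big),\qquad m:=|u|^2+|\nabla d|^2 .
\end{equation}
A bounded $m$ would give $r^5$. To close the gap we use that $u$ and $\nabla d$ are, up to bounded terms, potentials of quadratic expressions in $(u,\nabla d)$ against kernels of parabolic homogeneity $-4$, and that the exponent in \eqref{eq:morrey} exceeds $4$.

\medskip\noindent\emph{Step 2: a potential estimate.} Let $|\Phi(x,t)|\le C(|x|+\sqrt t)^{-4}$ for $t>0$ and $\Phi=0$ for $t\le0$. If $z=(x,t)$ and $z'=(x',t')\notin P_\rho(z)$ with $t'<t$, then $|x-x'|\ge\rho$ or $t-t'\ge\rho^2$, so $|\Phi(z-z')|\le C\rho^{-4}$. Sum over the shells $P_{2^{-j}}(z)\setminus P_{2^{-j-1}}(z)$, $j\ge2$, using \eqref{eq:morrey}, and add the complement of $P_{1/4}(z)$: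
\begin{equation}\label{eq:pot}
\big(|\Phi|*(1_{P_{3/4}}m)\big)(z)\le C\sum_{j\ge2}2^{4(j+1)}2^{-17j/4}+C\|m\|_{L^1(P_{3/4})}\le C\qquad(z\in P_{3/4}).
\end{equation}

\medskip\noindent\emph{Step 3: the director.} We have $\partial_td-\Delta d=f_0:=|\nabla d|^2d-u\cdot\nabla d$ with $|f_0|\le2m$. Let $D=\Gamma*(1_{P_{3/4}}f_0)$. Then $\nabla D=\nabla\Gamma*(1_{P_{3/4}}f_0)$ is bounded on $P_{3/4}$ by \eqref{eq:heat} and \eqref{eq:pot}. The difference $d-D$ is integrable and solves the heat equation in $P_{3/4}$, so its gradient is bounded on $P_{1/2}$ by Lemma~\ref{lem:lin}(b).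

\medskip\noindent\emph{Step 4: the Oseen kernel.} For the velocity, the heat kernel is replaced by the kernel of $\mathbb Pe^{t\Delta}$, where $\mathbb P=I+\nabla(-\Delta)^{-1}\operatorname{div}$ is the Leray projection onto divergence-free fields. For $t>0$ let
\[
\mathsf O_{il}=\delta_{il}\Gamma+\partial_i\partial_l\psi,\qquad\psi(\cdot,t)=(-\Delta)^{-1}\Gamma(\cdot,t)=\frac1{4\pi|x|}\operatorname{erf}\Big(\frac{|x|}{2\sqrt t}\Big),\qquad\operatorname{erf}(s)=\frac2{\sqrt\pi}\int_0^se^{-\sigma^2}d\sigma,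
\]
and $\mathsf O=0$ for $t\le0$. (The formula for $\psi$ follows from $\Delta(\gamma(|x|)/|x|)=\gamma''(|x|)/|x|$ when $\gamma(0)=0$, together with decay at infinity.) At $t=1$, $\psi$ is smooth, and for $|x|\ge1$ it differs from $\frac1{4\pi|x|}$ by a function with Gaussian decay together with all its derivatives; so $|\nabla\mathsf O(x,1)|\le C(1+|x|)^{-4}$. From $\mathsf O(x,t)=t^{-3/2}\mathsf O(x/\sqrt t,1)$ we obtain
\begin{equation}\label{eq:oseen}
|\nabla\mathsf O(x,t)|\le C(|x|+\sqrt t)^{-4},\qquad\|\nabla\mathsf O(\cdot,t)\|_{L^1(\mathbb R^3)}\le Ct^{-1/2}.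
\end{equation}
If $\tilde F\in L^q(\mathbb R^3\times\mathbb R)$, $1<q<\infty$, is a matrix field with compact support, then
\begin{equation}\label{eq:stokes}
V_i=-\partial_j\mathsf O_{il}*\tilde F_{lj},\quad p_1=(-\Delta)^{-1}\partial_i\partial_j\tilde F_{ij}\qquad\text{solve}\qquad\partial_tV-\Delta V+\nabla p_1=-\operatorname{div}\tilde F .
\end{equation}
For smooth $\tilde F$ this is Duhamel's formula for $\partial_tV-\Delta V=-\mathbb P\operatorname{div}\tilde F$, because $\mathbb P\operatorname{div}\tilde F=\operatorname{div}\tilde F+\nabla p_1$. In general, approximate $\tilde F$ in $L^q$ by smooth fields with supports in a fixed compact set; $V$ converges in $L^q$ on bounded time intervals by Young's inequality and \eqref{eq:oseen}, and $p_1$ converges in $L^q$ by the Calder\'on--Zygmund estimate.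

\medskip\noindent\emph{Step 5: the velocity.} Let $F=u\otimes u+\nabla d\odot\nabla d$. Then $|F|\le m$, and $F\in L^{5/3}(P_{3/4})$ since $u\in L^{10/3}$, $\nabla d\in L^4$. Take $\tilde F=1_{P_{3/4}}F$ in \eqref{eq:stokes}. By \eqref{eq:oseen} and \eqref{eq:pot}, $V$ is bounded on $P_{3/4}$. Since $\partial_tu-\Delta u+\nabla p=-\operatorname{div}F$, the difference $w=u-V$ solves $\partial_tw-\Delta w=-\nabla H$ in $P_{3/4}$ with $H=p-p_1\in L^{3/2}(P_{3/4})$, and $\Delta H=0$ by \eqref{eq:press}. By Lemma~\ref{lem:lin}(c), $w$ is bounded on $P_{1/2}$, and so is $u$.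
\end{proof}

\section{The pointwise criterion}\label{sec:crit}

Proposition~\ref{prop:eps} asks for smallness of the energy and of the pressure at one scale, while the covering argument can only supply smallness of quantities with a locally integrable density and the scaling factor $r^{-1}$. We now pass from the second to the first. Here $K$ itself is small at all small scales, so the director terms are plain error terms, and it is convenient to work with $p$ instead of $\Pi$.

\begin{proposition}\label{prop:crit}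
There is an absolute constant $\varepsilon_*>0$ such that, for every suitable weak solution on $\mathcal O$ and every $z\in\mathcal O$ with
\[
\limsup_{r\to0}\frac1r\iint_{Q_r(z)}\big(|\nabla u|^2+|\nabla d|^4\big)<\varepsilon_*,
\]
the fields $u$ and $\nabla d$ are essentially bounded in a neighborhood of $z$.
\end{proposition}

\begin{proof}
Write $z=(x_0,t_0)$ and, in this proof, $B_r=B_r(x_0)$, $I_r=(t_0-\frac78r^2,t_0+\frac18r^2]$, $Q_r=B_r\times I_r$. The closure of $Q_\varrho$ lies in the interior of $Q_r$ for $\varrho<r$. Let $\bar u_r(t)$ be the mean of $u(t)$ over $B_r$ and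
\begin{gather*}
A(r)=\operatorname*{ess\,sup}_{I_r}\frac1r\int_{B_r}|u|^2,\quad A'(r)=\operatorname*{ess\,sup}_{I_r}\frac1r\int_{B_r}|\nabla d|^2,\quad E(r)=\frac1r\iint_{Q_r}|\nabla u|^2,\quad\kappa(r)=\frac1r\iint_{Q_r}|\nabla d|^4,\\
Y(r)=\frac1{r^2}\iint_{Q_r}|u|^3,\qquad G(r)=\frac1{r^2}\iint_{Q_r}|u-\bar u_r|^3,\qquad D(r)=\frac1{r^2}\iint_{Q_r}|p|^{3/2},\\
\Psi(r)=A(r)+A'(r)+\frac1r\iint_{Q_r}(|\nabla u|^2+|\tau|^2)+D(r)^{4/3}.
\end{gather*}
Let $\varepsilon=\varepsilon_*\le1$ and choose $r_0$ with $\overline{Q_{r_0}}\subset\mathcal O$ and $E(r)+\kappa(r)\le\varepsilon$ for all $r\le r_0$. Then $\Psi(r_0)<\infty$, but nothing is known about its size. We show that $\Psi$ contracts from scale $r\le r_0$ to scale $\lambda r$, up to an additive error $O(\varepsilon^{1/2})$. Let $\lambda\le\frac14$ and $s=2\lambda r\le r/2$; $c_\lambda$ depends only on $\lambda$. There are two sources of smallness: the oscillation of $u$ is controlled by $E\le\varepsilon$, and means and harmonic functions contribute little on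 a small subcylinder. By H\"older's inequality, for $\varrho\le r_0$,
\begin{equation}\label{eq:dsmall}
\varrho^{-3}\iint_{Q_\varrho}|\nabla d|^2\le c\,\kappa(\varrho)^{1/2},\qquad\varrho^{-2}\iint_{Q_\varrho}|\nabla d|^3\le c\,\kappa(\varrho)^{3/4},\qquad\varrho^{-3}\iint_{Q_\varrho}|u|^2\le c\,Y(\varrho)^{2/3}.
\end{equation}

\medskip\noindent\emph{Velocity.} By interpolation between $L^2$ and $L^6$ and \eqref{eq:sob}, $\|u-\bar u_r\|^3_{L^3(B_r)}\le c\|u\|_{L^2(B_r)}^{3/2}\|\nabla u\|_{L^2(B_r)}^{3/2}$. Integrating in time with H\"older's inequality,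
\[
G(r)\le cr^{-2}\,(rA(r))^{3/4}\,(rE(r))^{3/4}\,(r^2)^{1/4}=cA(r)^{3/4}E(r)^{3/4}.
\]
Since $|\bar u_r|^2\le cr^{-3}\int_{B_r}|u|^2\le cr^{-2}A(r)$, we get $Y(s)\le c_\lambda G(r)+cs^3r^{-3}A(r)^{3/2}$. Raising to the power $\frac23$ and using $c_\lambda A^{1/2}E^{1/2}\le\lambda A+c_\lambda E$,
\begin{equation}\label{eq:Y}
Y(s)^{2/3}\le c_\lambda A(r)^{1/2}E(r)^{1/2}+c\lambda^2A(r)\le c\lambda A(r)+c_\lambda\varepsilon .
\end{equation}

\medskip\noindent\emph{Pressure.} Put $\tilde u=u-\bar u_r$. As $\operatorname{div}u=0$ and $\bar u_r$ depends only on $t$, $\partial_i\partial_j(\tilde u_i\tilde u_j)=\partial_i\partial_j(u_iu_j)$. So by \eqref{eq:press}, $p=p_1+h$ on $Q_r$, where $p_1=(-\Delta)^{-1}\partial_i\partial_j\big(1_{B_r}[\tilde u_i\tilde u_j+\partial_id\cdot\partial_jd]\big)$ and $h(t)$ is harmonic in $B_r$ for a.e.\ $t$. The Calder\'on--Zygmund estimate and \eqref{eq:dsmall} give $r^{-2}\iint_{Q_r}|p_1|^{3/2}\le c(G(r)+\kappa(r)^{3/4})$, hence $r^{-2}\iint_{Q_r}|h|^{3/2}\le c(D(r)+G(r)+\kappa(r)^{3/4})$.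 By Lemma~\ref{lem:lin}(a), for $\varrho\in\{\lambda r,2\lambda r\}$,
\[
D(\varrho)\le c\varrho^{-2}\iint_{Q_r}|p_1|^{3/2}+c\varrho^{-2}\Big(\frac\varrho r\Big)^3\iint_{Q_r}|h|^{3/2}\le c\lambda D(r)+c_\lambda\big(G(r)+\kappa(r)^{3/4}\big).
\]
Since $G^{4/3}\le cAE$ and $\lambda^{4/3}\le\lambda$,
\begin{equation}\label{eq:D}
D(\varrho)^{4/3}\le c\lambda D(r)^{4/3}+c_\lambda\varepsilon A(r)+c_\lambda\varepsilon\qquad(\varrho\in\{\lambda r,s\}).
\end{equation}

\medskip\noindent\emph{Energy.} Use \eqref{eq:LEI2} for a.e.\ $t\in I_{\lambda r}$ with $\phi$ compactly supported in the interior of $Q_s$, $0\le\phi\le1$, $\phi=1$ on $Q_{\lambda r}$, $|\nabla\phi|\le cs^{-1}$, $|\nabla^2\phi|+|\partial_t\phi|\le cs^{-2}$, and write $|u|^2+2\Pi=|u|^2+|\nabla d|^2+2p$. The crude bound $cY(s)$ for the term $|u|^2u\cdot\nabla\phi$ is of order $A^{3/2}$ and is useless when $A$ is large. But $\int u\cdot\nabla\phi\,dx=0$ for a.e.\ $t$, so $|u|^2$ may be replaced by $|u|^2-\mu(t)$, with $\mu(t)$ the mean of $|u(t)|^2$ over $B_s$,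 and the last inequality in \eqref{eq:sob} gives $\||u|^2-\mu\|_{L^{3/2}(B_s)}\le c\|u\|_{L^2(B_s)}\|\nabla u\|_{L^2(B_s)}$. With exponents $\frac12+\frac13+\frac16=1$ in time,
\[
s^{-2}\iint_{Q_s}\big||u|^2-\mu\big||u|\le cs^{-2}(sA(s))^{1/2}(sE(s))^{1/2}(s^2Y(s))^{1/3}(s^2)^{1/6}=c\,A(s)^{1/2}E(s)^{1/2}Y(s)^{1/3}.
\]
The quadratic terms are covered by \eqref{eq:dsmall}, and H\"older's inequality with exponents $\frac32$ and $3$ gives $s^{-2}\iint_{Q_s}|\nabla d|^2|u|\le c\kappa^{1/2}Y^{1/3}$ and $s^{-2}\iint_{Q_s}|p||u|\le D^{2/3}Y^{1/3}$ at scale $s$. Dividing by $\lambda r=s/2$,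
\begin{align*}
\Psi(\lambda r)-D(\lambda r)^{4/3}&\le c\big[Y^{2/3}+\kappa^{1/2}+A^{1/2}E^{1/2}Y^{1/3}+\kappa^{1/2}Y^{1/3}+D^{2/3}Y^{1/3}\big](s)\\
&\le c\big[Y^{2/3}+D^{4/3}+AE+\kappa^{1/2}+\kappa\big](s)\\
&\le cY(s)^{2/3}+cD(s)^{4/3}+c_\lambda\varepsilon A(r)+c\varepsilon^{1/2},
\end{align*}
where we used $ab\le a^2+b^2$ and $A(s)\le(2\lambda)^{-1}A(r)$.

\medskip\noindent\emph{Iteration.} Inserting \eqref{eq:Y} and \eqref{eq:D},
\[
\Psi(\lambda r)\le(c\lambda+c_\lambda\varepsilon)\Psi(r)+c_\lambda\varepsilon^{1/2}\qquad(r\le r_0).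
\]
Fix an absolute $\lambda\le\frac14$ with $c\lambda\le\frac14$ and require $c_\lambda\varepsilon\le\frac14$. Then $\Psi(\lambda^jr_0)\le2^{-j}\Psi(r_0)+2c_\lambda\varepsilon^{1/2}$, so $\Psi(r)\le3c_\lambda\varepsilon^{1/2}$ for some $r=\lambda^jr_0$. Let $z'=(x_0,t_0+r^2/8)$, so that $P_r(z')=Q_r$ and $K(z',r)=\kappa(r)\le\varepsilon$. From $|\Pi|\le|p|+\frac12|\nabla d|^2$ and \eqref{eq:dsmall}, the pressure part of $N(z',r)$ is at most $c(D(r)^{4/3}+\kappa(r))$. Hence
\[
N(z',r)\le c\big(\Psi(r)+\kappa(r)\big)\le C\varepsilon_*^{1/2},\qquad N(z',r)K(z',r)\le C\varepsilon_*^{3/2}.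
\]
For $\varepsilon_*$ small, Proposition~\ref{prop:eps} bounds $u$ and $\nabla d$ on $P_{r/2}(z')=B_{r/2}\times(t_0-\frac{r^2}8,t_0+\frac{r^2}8]$, which contains a neighborhood of $z$. This is the purpose of the shift in the definition of $Q_r$.
\end{proof}

\section{The covering argument: proof of Theorem~\ref{thm:main}}\label{sec:cover}

If $(u,\nabla d)$ is essentially bounded on a neighborhood of $z$, then it is so on $P_r(z)\subset\mathcal O$ for small $r$, and $z\notin\mathcal S$. Thus $\mathcal S\subset\mathcal S^*$. The second inclusion is Proposition~\ref{prop:crit}.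

The set $\mathcal O$ is a countable union of open sets $U$ with compact closure in $\mathcal O$, so by countable subadditivity it suffices to prove $\mathcal P^1(\Sigma)=0$ for $\Sigma=\mathcal S^*\cap U$. The function $f=|\nabla u|^2+|\nabla d|^4$ is integrable on $U$ by \eqref{eq:id}. Let $\delta>0$ and let $V$ be open with $\Sigma\subset V\subset U$. By the second inclusion, each $z\in\Sigma$ has a radius $r_z<\delta$ with $Q_{r_z}(z)\subset V$ and $\iint_{Q_{r_z}(z)}f>\frac12\varepsilon_*r_z$.

We make a Vitali selection. For $n=0,1,2,\dots$ successively, choose a maximal family of pairwise disjoint cylinders $Q_{r_z}(z)$ with $2^{-n-1}\delta\le r_z<2^{-n}\delta$ that are also disjoint from all cylinders chosen earlier. Each such family is finite, because its members lie in the bounded set $U$ and have volumes bounded below. Let $Q_{r_i}(z_i)$, $z_i=(x_i,t_i)$, be all chosen cylinders. Let $z=(x,t)\in\Sigma$. By maximality, $Q_{r_z}(z)$ meets some $Q_{r_i}(z_i)$ chosen at the stage of $r_z$ or earlier, so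 $r_z\le2r_i$. Then $|x-x_i|<r_z+r_i\le3r_i$, and since the time intervals meet,
\[
t_i-\tfrac{11}8r_i^2\ \le\ t_i-\tfrac78r_i^2-\tfrac18r_z^2\ <\ t\ <\ t_i+\tfrac18r_i^2+\tfrac78r_z^2\ \le\ t_i+\tfrac{29}8r_i^2 .
\]
So $z$ lies in $P_{3r_i}(x_i,t_i+4r_i^2)$, whose time interval is $(t_i-5r_i^2,t_i+4r_i^2]$. These cylinders cover $\Sigma$, their radii are less than $3\delta$, and by disjointness
\begin{equation}\label{eq:cover}
\sum_i3r_i\le\frac6{\varepsilon_*}\sum_i\iint_{Q_{r_i}(z_i)}f\le\frac6{\varepsilon_*}\iint_Vf .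
\end{equation}
With $V=U$ this shows only that $\mathcal P^1(\Sigma)$ is finite, but it also shows that the Lebesgue outer measure of $\Sigma$ is at most $C\sum_ir_i^5\le C\delta^4\varepsilon_*^{-1}\iint_Uf$ for every $\delta$, hence zero. Therefore $V$ can be chosen of arbitrarily small measure, and then $\iint_Vf$ is arbitrarily small because $f\in L^1(U)$. For fixed $V$, \eqref{eq:cover} holds for every $\delta$, so $\mathcal P^1(\Sigma)\le6\varepsilon_*^{-1}\iint_Vf$. Hence $\mathcal P^1(\Sigma)=0$, and Theorem~\ref{thm:main} is proved.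

\begin{remark}\label{rem:hyp}
The hypotheses of Definition~\ref{def:sws} entered as follows. The local energy inequality was used once in Proposition~\ref{prop:decay} and once in Proposition~\ref{prop:crit}. The condition $p\in L^{3/2}$ makes $N$ and $\Psi$ finite and lets Lemma~\ref{lem:lin}(c) apply in Proposition~\ref{prop:eps}. The condition $d\in L^2_tH^2_x$, always combined with $|d|=1$ through \eqref{eq:id}, gives the reformulations \eqref{eq:EL2}--\eqref{eq:LEI2}, slices in $H^2$ for Lemma~\ref{lem:slice}, the finiteness of $K$, and the integrability of $f$ above.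
\end{remark}

\section{Two complements}\label{sec:compl}

\begin{proposition}[Singular times]\label{prop:times}
The set of times $t$ with $\mathcal S^*\cap(\mathbb R^3\times\{t\})\ne\emptyset$ has $\mathcal H^{1/2}$-measure zero, where $\mathcal H^{1/2}$ is the Hausdorff measure of dimension $\frac12$ on $\mathbb R$.
\end{proposition}

\begin{proof}
A cover of $\mathcal S^*$ by cylinders $P_{r_i}(z_i)$ projects to a cover of this set by intervals of lengths $r_i^2$, and $\sum_i(r_i^2)^{1/2}=\sum_ir_i$ can be made arbitrarily small, with $r_i<\delta$ for any given $\delta$.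
\end{proof}

\begin{proposition}[Spatial smoothness]\label{prop:smooth}
On $\mathcal O\setminus\mathcal S^*$ all spatial derivatives $\nabla^mu$ and $\nabla^{m+1}d$, $m\ge0$, are locally bounded.
\end{proposition}

\begin{proof}
Let $\Omega=\mathcal O\setminus\mathcal S^*$, an open set, and let $f_0=|\nabla d|^2d-u\cdot\nabla d$ and $F=u\otimes u+\nabla d\odot\nabla d$; both are locally bounded in $\Omega$. Every point of $\Omega$ lies in the interior of $P_{R/2}(z')$ for some cylinder with $\overline{P_R(z')}\subset\Omega$. Given such a cylinder, take $\chi\in C_c^\infty(\Omega)$ equal to $1$ on $P_R(z')$, put $D=\Gamma*(\chi f_0)$, and define $V,p_1$ by \eqref{eq:stokes} with $\tilde F=\chi F$. As in Steps 3 and 5 of the proof of Proposition~\ref{prop:eps}, $d-D$ solves the heat equation in $P_R(z')$, and $w=u-V$ solves $\partial_tw-\Delta w=-\nabla H$ there with $H=p-p_1\in L^{3/2}$ harmonic in $x$. By Lemma~\ref{lem:lin}(b) and (c), all spatial derivatives of $d-D$ and of $u-V$ are bounded on $P_{R/2}(z')$.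 It remains to study $D$ and $V$.

We prove by induction on $k$ the claim $(I_k)$: $\nabla^ju$ and $\nabla^{j+1}d$ lie in $L^q_{\mathrm{loc}}(\Omega)$ for all $j\le k$ and all $q<\infty$. The claim $(I_0)$ holds by the definition of $\Omega$. Assume $(I_k)$. By the product rule and H\"older's inequality, $\nabla^k(\chi f_0)$ and $\nabla^k(\chi F)$ lie in $L^q(\mathbb R^3\times\mathbb R)$ for all $q<\infty$. Parabolic Calder\'on--Zygmund theory says that $g\mapsto\nabla^2(\Gamma*g)$ is bounded on $L^q(\mathbb R^3\times\mathbb R)$ for $1<q<\infty$. Hence $\nabla^{k+2}D=\nabla^2\big(\Gamma*\nabla^k(\chi f_0)\big)\in L^q$. Since $\mathsf O_{il}*g=\Gamma*\big(\delta_{il}g+(-\Delta)^{-1}\partial_i\partial_lg\big)$, the map $g\mapsto\nabla^2(\mathsf O_{il}*g)$ is a composition of two operators bounded on $L^q$, so $\nabla^{k+1}V\in L^q$ as well. This gives $(I_{k+1})$.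

Finally, fix $q>5$, so that $1<q'<\frac54$. A kernel bounded by $C(|x|+\sqrt t)^{-4}$ lies in $L^{q'}(\mathbb R^3\times(0,T))$, since $\int(|x|+\sqrt t)^{-4q'}dx=C_qt^{(3-4q')/2}$ and $(4q'-3)/2<1$. By \eqref{eq:oseen}, \eqref{eq:heat} and H\"older's inequality, $\nabla^mV_i=-\partial_j\mathsf O_{il}*\nabla^m(\chi F_{lj})$ and $\nabla^{m+1}D=\nabla\Gamma*\nabla^m(\chi f_0)$ are bounded on $P_R(z')$, the densities being compactly supported and in $L^q$ by $(I_m)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}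
\emph{A survey of results and open problems for the hydrodynamic flow of nematic liquid crystals},
\texttt{https://ejde.math.txstate.edu/conf-proc/21/h1/hineman.pdf}.

\end{thebibliography}
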